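\title{Martin-L\"of random bases for computable randomness}

\begin{abstract}
A set $A$ is a base for computable randomness if $A$ is computed by some set $Z$ on which no $A$-computable martingale succeeds. We show that a Martin-L\"of random set is a base for computable randomness if and only if it does not compute the halting problem; in particular, Martin-L\"of random bases exist. We also show that every set that computes no computably bounded diagonally noncomputable function is a base. Both results follow from one combinatorial guessing property, which allows arbitrary information to be coded into $Z$ through a partial decoding procedure that $A$ cannot anticipate.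
\end{abstract}

\section{The question and the results}\label{sec:intro}

Sets of natural numbers are identified with infinite binary sequences. We write $Z\upharpoonright n$ for the string of the first $n$ bits of $Z$, $\lambda$ for the empty string, $\{0,1\}^m$ for the set of strings of length $m$, $[\sigma]$ for the class of sets that extend the string $\sigma$, and $\mu$ for the uniform measure, so that $\mu([\sigma])=2^{-|\sigma|}$. Let $\varphi_0,\varphi_1,\dots$ be the standard list of partial computable functions and $\emptyset'=\{e:\varphi_e(e)\downarrow\}$ the halting problem. The join $A\oplus B$ has the bits of $A$ at even and the bits of $B$ at odd positions.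

A \emph{martingale} is a function $M$ from strings to nonnegative reals with $M(\sigma)=\frac12(M(\sigma0)+M(\sigma1))$ for all $\sigma$. It records the capital of a gambler who bets at fair odds on the bits of a set, one after another. It \emph{succeeds} on $Z$ if $\sup_n M(Z\upharpoonright n)=\infty$, and it is \emph{$A$-computable} if $A$ computes, from $\sigma$ and $r$, a rational within $2^{-r}$ of $M(\sigma)$. A set $Z$ is \emph{computably random relative to $A$} if no $A$-computable martingale succeeds on $Z$; for $A=\emptyset$ we say \emph{computably random}, and we abbreviate computable randomness by CR.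

A \emph{$\Sigma^0_1$ class} is a union $\bigcup_{\sigma\in W}[\sigma]$ with $W$ computably enumerable, and a \emph{$\Pi^0_1$ class} is the complement of one. A \emph{Martin-L\"of test} is a uniformly $\Sigma^0_1$ sequence $(V_i)_{i\in\mathbb N}$ with $\mu(V_i)\le2^{-i}$, and $Z$ is \emph{Martin-L\"of random} (ML-random) if $Z\notin\bigcap_iV_i$ for every test. If the enumeration may use an oracle $A$, we obtain ML-randomness relative to $A$.

For either randomness notion $\mathcal C$, a set $A$ is a \emph{base for $\mathcal C$-randomness} if there is a set $Z\ge_TA$ that is $\mathcal C$-random relative to $A$. The two demands on $Z$ pull against each other: $Z$ contains $A$, and yet knowing $A$ gives no way to predict $Z$. For computable $A$ there is no conflict, since every computably random set computes $A$ and is computably random relative to $A$. At the other extreme $Z=A$ never works, because a gambler who knows $A$ doubles the capital on every bit of $A$. So a base is a set that can be hidden in $Z$ so well that a gambler who knows what was hidden cannot exploit the hiding place.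

How strong can such a set be? Strength is measured here by diagonal noncomputability. A total function $f$ is \emph{diagonally noncomputable} (DNC) if $f(n)\ne\varphi_n(n)$ whenever $\varphi_n(n)\downarrow$, and a set is \emph{of DNC degree} if it computes a DNC function. A set is \emph{of PA degree} if it computes a complete consistent extension of Peano arithmetic; equivalently, if it computes a $\{0,1\}$-valued DNC function. Recall that $\Delta^0_2$ means computable from $\emptyset'$. Three facts are known.
\begin{enumerate}
\item[(F1)] A set $A$ is low for CR, that is, every computably random set is computably random relative to $A$, if and only if $A$ is computable.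
\item[(F2)] Every $\Delta^0_2$ set that is not of DNC degree is a base for CR.
\item[(F3)] No set of PA degree is a base for CR.
\end{enumerate}
Lowness and being a base both express that $A$ is of little use to a gambler. By (F1) lowness singles out only the computable sets, while (F2) and (F3) leave room for the bases between two levels of diagonal noncomputability. The following question is posed in \cite{oq}.

\medskip\noindent\textbf{Question.} \emph{Can a Martin-L\"of random set be a base for computable randomness?}

\medskip\noindent The answer is yes.

\begin{theorem}\label{thm:main}
Let $A$ be ML-random with $A\not\ge_T\emptyset'$. Then for every set $B$ there is a set $Z\ge_TA\oplus B$ that is computably random relative to $A$. In particular, $A$ is a base for CR.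
\end{theorem}

Sets $A$ as in the theorem exist; see Corollary~\ref{cor:exist}.

\begin{theorem}\label{thm:class}
For an ML-random set $A$ the following are equivalent: \textup{(i)} $A$ is a base for CR; \textup{(ii)} $A\not\ge_T\emptyset'$; \textup{(iii)} $A$ is not of PA degree.
\end{theorem}

The method also applies to sets that are far from random.

\begin{theorem}\label{thm:dnc}
If $A$ computes no DNC function that is bounded by a computable function, then for every set $B$ there is a set $Z\ge_TA\oplus B$ that is computably random relative to $A$. In particular, every set that is not of DNC degree is a base for CR, so the hypothesis $\Delta^0_2$ in \textup{(F2)} is unnecessary.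
\end{theorem}

The proofs of Theorems~\ref{thm:main} and~\ref{thm:dnc} are self-contained; (F3) is needed for Theorem~\ref{thm:class}. Section~\ref{sec:obs} shows which kinds of coding are impossible, and Section~\ref{sec:block} shows the coding that works on a block of three bits. We then isolate a guessing property (G) of oracles (Section~\ref{sec:G}), prove that it implies the conclusion of Theorems~\ref{thm:main} and~\ref{thm:dnc} (Section~\ref{sec:coding}), and verify it under either hypothesis (Section~\ref{sec:verify}).

\section{Obstructions to coding}\label{sec:obs}

Fact (F2) and Theorem~\ref{thm:dnc} say nothing about ML-random sets. Every ML-random set computes a DNC function (Ku\v{c}era), and the function can be taken computably bounded: let $f^X_k(n)<2^{n+k+1}$ be the number with binary digits $X\upharpoonright(n+k+1)$. The classes $\{X:\exists n\ \varphi_n(n)\downarrow=f^X_k(n)\}$ are uniformly $\Sigma^0_1$ of measure at most $\sum_n2^{-n-k-1}=2^{-k}$, so an ML-random $A$ avoids one of them, and then $f^A_k$ is DNC.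

There is also a reason to guess that the answer to the Question is no: it is no for Martin-L\"of randomness. For a Turing functional $\Phi$ and a string $\tau$ let
\[
U_\tau=\{X:\Phi^X(j)\downarrow=\tau(j)\text{ for all }j<|\tau|\}.
\]
These classes are uniformly $\Sigma^0_1$, and they are disjoint for incomparable strings $\tau$. If $A=\Phi^Z$, then an observer who knows $A$ knows that $Z\in U_{A\upharpoonright n}$ for all $n$.

\begin{proposition}\label{prop:obs}
Let $A=\Phi^Z$.
\begin{enumerate}
\item[(a)] If $A$ is ML-random, there is $k$ with $\mu(U_{A\upharpoonright n})\le2^{k-n}$ for all $n$, and $Z$ is not ML-random relative to $A$.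
\item[(b)] If $\mu(U_{A\upharpoonright n})\to0$ and the reals $\mu(U_{A\upharpoonright n}\cap[\sigma])$ are $A$-computable uniformly in $n$ and $\sigma$, then $Z$ is not computably random relative to $A$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $W_k$ be the union of the $[\tau]$ with $\mu(U_\tau)>2^{k-|\tau|}$. The condition on $\tau$ is computably enumerable, because $\mu(U_\tau)$ is the limit of a computable nondecreasing sequence of rationals. Summing over the minimal such $\tau$, whose classes $U_\tau$ are disjoint, we get $\mu(W_k)=\sum_\tau2^{-|\tau|}\le2^{-k}\sum_\tau\mu(U_\tau)\le2^{-k}$. So $(W_k)$ is a test and $A\notin W_k$ for some $k$, which is the bound. Then $(U_{A\upharpoonright(n+k)})_n$ is a test relative to $A$ whose intersection contains $Z$.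

(b) Using $A$, find for each $k$ a class $G_k=U_{A\upharpoonright n}$ with $\mu(G_k)\le4^{-k}$, and let $M(\sigma)=\sum_k2^k\cdot2^{|\sigma|}\mu(G_k\cap[\sigma])$. Each term is a martingale, since $\mu(G_k\cap[\sigma])=\mu(G_k\cap[\sigma0])+\mu(G_k\cap[\sigma1])$. The $k$-th term is at most $2^{|\sigma|-k}$, so $M$ is finite and $A$-computable. As $G_k$ is open and contains $Z$, we have $[Z\upharpoonright n]\subseteq G_k$ and hence $M(Z\upharpoonright n)\ge2^k$ for all large $n$.
\end{proof}

By (a), no ML-random set is a base for ML-randomness. To defeat computable randomness, however, $A$ has to bet, and for the bet in (b) it has to compute measures. It can do so in two situations. If $A\ge_T\emptyset'$, then $A$ decides whether $\mu(U_\tau\cap[\sigma])>q$ for rational $q$, and $\bigcap_nU_{A\upharpoonright n}$ is null, because the sets that compute $\emptyset'$ form a null class (Sacks). So \emph{no set $A\ge_T\emptyset'$ is a base for CR}. If $\Phi$ is total on every oracle, then by compactness a search finds a length $s$ such that $X\upharpoonright s$ determines the first $|\tau|$ values of $\Phi^X$ for every $X$; the measures are then computable, and by (a) and (b) such a $\Phi$ cannot witness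 that an ML-random set is a base. The decoding that we construct must therefore be partial, and $A$ must be unable to tell where it converges.

\section{Two facts about martingales}\label{sec:mart}

From $M(\sigma b)\le2M(\sigma)$ for $b\in\{0,1\}$ we get $M(\sigma)\le2^{|\sigma|}M(\lambda)$. A finite sum of martingales with nonnegative coefficients is a martingale.

\begin{lemma}[Kolmogorov's inequality]\label{lem:kolm}
Let $N$ be a martingale, $\rho$ a string, $m\in\mathbb N$ and $a>0$. The proportion of strings $Y\in\{0,1\}^m$ that have a prefix $Y'$ with $N(\rho Y')>aN(\rho)$ is at most $1/a$.
\end{lemma}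

\begin{proof}
If $N(\rho)=0$, then $N$ vanishes on all extensions of $\rho$ and the proportion is $0$. Let $N(\rho)>0$, and let $D$ be the set of minimal strings $Y'$ of length at most $m$ with $N(\rho Y')>aN(\rho)$. The proportion in question is $\sum_{Y'\in D}2^{-|Y'|}$. The value $N(\rho)$ is the average of $N(\rho Y)$ over all $Y\in\{0,1\}^m$, and the strings $Y$ that extend $Y'\in D$ contribute $2^{-|Y'|}N(\rho Y')$ to this average. Hence $N(\rho)\ge aN(\rho)\sum_{Y'\in D}2^{-|Y'|}$.
\end{proof}

We want $A$ to decide inequalities such as $N(\rho Y')\le aN(\rho)$, which is not possible for real values known only approximately. Call a martingale \emph{exactly $A$-computable} if its values are rational and $\sigma\mapsto M(\sigma)$ is an $A$-computable function.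

\begin{lemma}\label{lem:rat}
If an $A$-computable martingale succeeds on $Z$, then so does an exactly $A$-computable martingale with initial capital $1$.
\end{lemma}

\begin{proof}
Let $M$ be $A$-computable and put $\delta_\sigma=M(\sigma1)-M(\sigma)$, so that $M(\sigma1)=M(\sigma)+\delta_\sigma$ and $M(\sigma0)=M(\sigma)-\delta_\sigma$. Using $A$, compute rationals $d_\sigma$ with $|d_\sigma-\delta_\sigma|\le2^{-|\sigma|-2}$. Fix a rational $N(\lambda)\ge M(\lambda)+1$ and let $N(\sigma1)=N(\sigma)+d_\sigma$ and $N(\sigma0)=N(\sigma)-d_\sigma$. In the step from $\sigma$ to $\sigma b$ the difference $N-M$ drops by at most $2^{-|\sigma|-2}$, so $N-M\ge1-\sum_n2^{-n-2}=\frac12$ everywhere. Thus $N$ is a martingale with $N\ge M$, and $N/N(\lambda)$ is as required.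
\end{proof}

\section{One bit in a block of three}\label{sec:block}

Suppose that we want to transmit one bit by choosing a string $Y\in\{0,1\}^3$, while a gambler with martingale $M$, $M(\lambda)=1$, must not gain much. Call $Y$ \emph{safe} if $M(Y')\le\frac32$ for every prefix $Y'$ of $Y$. By Lemma~\ref{lem:kolm} at most $\frac23\cdot8<6$ strings are unsafe, so the safe set $S(M)$ has at least three elements. The receiver does not know $M$. It has a labeling $c\colon\{0,1\}^3\to\{0,1\}$ and reads the bit $c(Y)$. We can send either bit safely if and only if both labels occur in $S(M)$; let us say then that $c$ \emph{hits} $S(M)$. Whether it does depends on who moves last.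

\emph{The gambler knows $c$.} Then the gambler wins. One label class $P$ has at most four elements. If $P$ is empty, $c$ hits nothing. Otherwise let $M(\sigma)$ be the proportion of the extensions of $\sigma$ in $\{0,1\}^3$ that lie in $P$, divided by $|P|/8$. Then $M(Y)=8/|P|\ge2$ for $Y\in P$, so no string in $P$ is safe. For example, if $c(Y)$ is the first bit of $Y$, the gambler bets everything on the first bit being $1$, and all safe strings have label $0$.

\emph{The labeler knows $M$.} Then the labeler wins, by giving two safe strings different labels.

\emph{The labeler knows how $M$ depends on an oracle, but not the oracle.} Let $M=M^X$ depend on the first $s$ bits of $X$, in a way given by a finite table. Choose $c$ uniformly among the $2^8$ labelings. For fixed $X$, the set $S(M^X)$ receives only one label with probability at most $2\cdot2^{-3}=\frac14$. So the average over $c$ of $\mu\{X:c\text{ does not hit }S(M^X)\}$ is at most $\frac14$, some $c$ fails for at most a quarter of all oracles, and a finite search through the table finds it. The bound depends neither on $s$ nor on the table. For blocks of length $m$ it becomes $2^{1-2^m/3}$, which is small enough to handle exponentially many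 safe sets at once.

A random oracle $A$ will escape the small exceptional classes of the third case. But the third case is available only if the table is complete when $c$ is chosen; a gambler who can wait for $c$ is in the first case. This is where $A\not\ge_T\emptyset'$ enters. The labeler produces the labeling for block number $t$ only when $t$ enters $\emptyset'$. If the gambler's computation for block $t$ always outlasted that moment, its running time would decide $\emptyset'$. So infinitely often the labeler moves last. The price is that the labelings are partial and good only infinitely often, and the receiver does not know which are good. The sender must be able to pass a block in silence. For this purpose labelings will leave most strings unlabeled: their domains will be smaller than any safe set.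

\section{The guessing property}\label{sec:G}

Define computable sequences by
\[
n_0=0,\qquad m_t=n_t+5t+10,\qquad n_{t+1}=n_t+m_t,\qquad B_t=(t+1)2^{n_t}.
\]
\emph{Block $t$} of a set $Z$ is the string $Y_t\in\{0,1\}^{m_t}$ formed by the bits of $Z$ at the positions in $[n_t,n_{t+1})$. In block $t$ we shall allow the gambler a gain by the factor $1+2^{-t}$, so that the product of all factors is finite; safe sets then have density at least $2^{-t-1}$. The number $B_t$ counts the safe sets that have to be considered, one for each of the $2^{n_t}$ possible histories and each of $t+1$ values of a parameter explained in Section~\ref{sec:coding}.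

\begin{definition}\label{def:G}
A \emph{$t$-list} is a set $\mathcal S$ of at most $B_t$ subsets of $\{0,1\}^{m_t}$, each of size at least $2^{m_t-t-1}$. A \emph{$t$-labeling} is a partial function $c$ from $\{0,1\}^{m_t}$ to $\{0,\dots,t\}$ with $|\mathrm{dom}\,c|\le2^{m_t-t-2}$. A partial function $c$ \emph{hits} $S\subseteq\{0,1\}^{m_t}$ if for every $\ell\le t$ there is $Y\in S$ with $c(Y)=\ell$, and it hits a $t$-list if it hits each member. Lists and labelings are finite objects, identified with unique code numbers in a computable way.

Let $(\mathcal S_t)_t$ be a sequence with each $\mathcal S_t$ a $t$-list. A \emph{guesser} for it is a partial computable function $c$ such that $c(t)$ is a $t$-labeling whenever $c(t)\downarrow$, and such that for infinitely many $t$, $c(t)\downarrow$ and $c(t)$ hits $\mathcal S_t$. A set $A$ has \emph{property \textup{(G)}} if every $A$-computable sequence of $t$-lists has a guesser.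
\end{definition}

Since $t+1\le2^t$, the number of pairs $(S,\ell)$ with $S$ in a given $t$-list and $\ell\le t$ is at most
\begin{equation}\label{eq:pairs}
(t+1)B_t=(t+1)^22^{n_t}\le2^{n_t+2t}.
\end{equation}
A labeler who sees the list can always hit it.

\begin{lemma}\label{lem:greedy}
From $t$ and a $t$-list $\mathcal S$ one can compute a $t$-labeling that hits $\mathcal S$.
\end{lemma}

\begin{proof}
Go through the pairs $(S,\ell)$ with $S\in\mathcal S$ and $\ell\le t$, and for each give the label $\ell$ to the first string of $S$ that is not yet labeled. By \eqref{eq:pairs} and $n_t+2t\le n_t+4t+8=m_t-t-2$, at most $2^{m_t-t-2}$ strings are labeled in total. This is less than $|S|$, so an unlabeled string is always available, and the result is a $t$-labeling.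
\end{proof}

\begin{example}\label{ex:G}
Computable sets have (G), with total guessers, by Lemma~\ref{lem:greedy}. A set $A\ge_T\emptyset'$ does not have (G). Let $\mathcal S_t$ consist of the complements of the domains of those $\varphi_e(t)$, $e\le t$, that converge to a $t$-labeling. These are at most $t+1\le B_t$ sets of size at least $2^{m_t}-2^{m_t-t-2}\ge2^{m_t-t-1}$, the sequence $(\mathcal S_t)$ is $A$-computable, and if $\varphi_e(t)$ is a $t$-labeling with $t\ge e$, then it does not hit the complement of its own domain.
\end{example}

\section{Coding with guessers}\label{sec:coding}

\begin{proposition}\label{prop:coding}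
If $A$ has property \textup{(G)}, then for every set $B$ there is a set $Z\ge_TA\oplus B$ that is computably random relative to $A$.
\end{proposition}

Let $M_0,M_1,\dots$ list all exactly $A$-computable martingales with initial capital $1$. By Lemma~\ref{lem:rat} it suffices to keep every $M_j$ bounded along $Z$. Neither this list nor the construction of $Z$ has to be effective; only the decoding does.

We build $Z$ in phases $i=0,1,2,\dots$, where phase $i$ defines the blocks $t$ with $k_i\le t<k_{i+1}$. During phase $i$ we play against the finite sum $N_i=\sum_{j\le i}q_jM_j$, which is exactly $A$-computable. The weight $q_i=2^{-i-n_{k_i}}$ is so small that $M_i$ joins the sum with capital at most $2^{-i}$. In each phase one message is sent. The decoder reads it with a guesser for the safe sets of $N_i$, and since it cannot find such a guesser itself, the message of phase $i$ has to contain an index of the guesser for phase $i+1$, besides an initial segment of $A\oplus B$. Two difficulties arise.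

First, there is a circularity. The safe sets of phase $i+1$ depend on the history $Z\upharpoonright n_t$ and on $q_{i+1}$, hence on $k_{i+1}$; but where phase $i$ ends depends on its message, which already names the guesser for these sets. We break the circle by putting into the $t$-list the safe sets for \emph{all} histories of length $n_t$ and \emph{all} values $k\le t$ that $k_{i+1}$ might take. The lists for phase $i+1$ then depend on $q_0,\dots,q_i$ only.

Second, the decoder sees labelings in the order in which they converge. If the message is in block $t^*$, the labeling for a later block $t$ may converge sooner, and the decoder would read that block first. So phase $i$ continues past $t^*$, silently, until all blocks that could be read before $t^*$ are covered.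

\begin{proof}[Proof of Proposition~\ref{prop:coding}]
\emph{The lists.} Let $p_t=1+2^{-t}$. Suppose that positive rationals $q_0,\dots,q_{i-1}$ are fixed. For $k\in\mathbb N$ let
\[
N_{i,k}=\sum_{j<i}q_jM_j+2^{-i-n_k}M_i,
\]
and for $|\rho|=n_t$ and $k\le t$ let
\[
S^i_{t,\rho,k}=\{Y\in\{0,1\}^{m_t}:N_{i,k}(\rho Y')\le p_tN_{i,k}(\rho)\text{ for all prefixes }Y'\text{ of }Y\}.
\]
By Lemma~\ref{lem:kolm} and $p_t\le2$,
\[
|S^i_{t,\rho,k}|\ge\Bigl(1-\frac1{p_t}\Bigr)2^{m_t}=\frac{2^{-t}}{p_t}\,2^{m_t}\ge2^{m_t-t-1}.
\]
So $\mathcal S^i_t=\{S^i_{t,\rho,k}:|\rho|=n_t,\ k\le t\}$ is a $t$-list. For fixed $i$ the sequence $(\mathcal S^i_t)_t$ is $A$-computable, as it involves finitely many rationals and finitely many exactly $A$-computable martingales. By (G) it has a guesser $\varphi_e$; call such an $e$ \emph{suitable for $i$} (with respect to $q_0,\dots,q_{i-1}$).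

\emph{Ranks.} Let $\langle t,u\rangle=\frac12(t+u)(t+u+1)+t$ be the Cantor pairing, a computable bijection with $\langle t,u\rangle\ge t$. If $\varphi_e(t)$ halts in exactly $u$ steps, let $r_e(t)=\langle t,u\rangle$. The decoder will inspect blocks in the order of this rank. Fix also a computable bijection between natural numbers and pairs consisting of a string and a number.

\emph{Construction.} Let $k_0=0$ and let $e_0$ be suitable for $0$. Phase $i$ starts with $k_i$, with $q_0,\dots,q_{i-1}$, with an index $e_i$ suitable for $i$, and with $Z\upharpoonright n_{k_i}$. Write $c_t=\varphi_{e_i}(t)$ when this converges.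
\begin{enumerate}
\item Let $q_i=2^{-i-n_{k_i}}$ and $N_i=N_{i,k_i}=\sum_{j\le i}q_jM_j$. Choose $e_{i+1}$ suitable for $i+1$, and let $\ell$ be the code of the pair $((A\oplus B)\upharpoonright i,\,e_{i+1})$.
\item Choose $t^*\ge\max(k_i,\ell)$ such that $c_{t^*}$ is defined and hits $\mathcal S^i_{t^*}$; there are infinitely many candidates because $e_i$ is suitable. Let $r^*=r_{e_i}(t^*)\ge t^*$ and $k_{i+1}=r^*+1>k_i$.
\item Define the blocks $t=k_i,\dots,r^*$ in turn. Given $\rho=Z\upharpoonright n_t$, let $S=S^i_{t,\rho,k_i}$, which belongs to $\mathcal S^i_t$ since $k_i\le t$. Choose $Y_t\in S$ as follows.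
\begin{itemize}
\item If $t=t^*$, take $Y_t$ with $c_t(Y_t)=\ell$. This is possible since $c_{t^*}$ hits $S$ and $\ell\le t^*$.
\item If $t\ne t^*$ and $c_t$ is defined, take $Y_t\notin\mathrm{dom}\,c_t$. This is possible since $|S|\ge2^{m_t-t-1}>2^{m_t-t-2}\ge|\mathrm{dom}\,c_t|$.
\item If $c_t$ is undefined, take any $Y_t\in S$.
\end{itemize}
\end{enumerate}
Since $k_i\to\infty$, this defines $Z$.

\emph{$Z$ computes $A\oplus B$.} The decoder is given $e_0$ and $k_0=0$. Suppose that it knows $e_i$ and $k_i$. Say that $r=\langle t,u\rangle$ \emph{qualifies} if $t\ge k_i$, the computation $\varphi_{e_i}(t)$ halts in exactly $u$ steps, and $Y_t\in\mathrm{dom}\,c_t$. This is decidable from $Z$, and the decoder searches for the least $r$ that qualifies. The number $r^*$ qualifies, with $t=t^*$. Suppose that $r=\langle t,u\rangle<r^*$ qualifies. Then $r=r_{e_i}(t)$, so $t\ne t^*$, and $k_i\le t\le r<r^*$. Thus block $t$ was defined in phase $i$ by the second case, and $Y_t\notin\mathrm{dom}\,c_t$, a contradiction. So the decoder finds $r^*$ and $t^*$. It obtains $k_{i+1}=r^*+1$, and from $\ell=c_{t^*}(Y_{t^*})$ it obtains $e_{i+1}$ and $(A\oplus B)\upharpoonright i$. Iterating, it computes $A\oplus B$.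

\emph{Each $M_j$ is bounded along $Z$.} Let $P(k)=\prod_{t<k}p_t$. Then $1\le P(k)\le\exp(\sum_t2^{-t})=\exp(2)$. Let $b_i=N_i(Z\upharpoonright n_{k_i})$. If $k_i\le t<k_{i+1}$, then block $t$ is safe for $N_i$, that is, $N_i(Z\upharpoonright n)\le p_tN_i(Z\upharpoonright n_t)$ for $n_t\le n\le n_{t+1}$. Multiplying these inequalities,
\begin{equation}\label{eq:phase}
N_i(Z\upharpoonright n)\le b_i\,\frac{P(k_{i+1})}{P(k_i)}\qquad\text{for }n_{k_i}\le n\le n_{k_{i+1}}.
\end{equation}
We claim that $b_i\le P(k_i)\sum_{j\le i}2^{-j}$. For $i=0$ we have $b_0=q_0M_0(\lambda)=1$. For the step, $q_{i+1}M_{i+1}(Z\upharpoonright n_{k_{i+1}})\le2^{-i-1-n_{k_{i+1}}}\,2^{n_{k_{i+1}}}=2^{-i-1}$, so \eqref{eq:phase} gives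
\[
b_{i+1}\le b_i\,\frac{P(k_{i+1})}{P(k_i)}+2^{-i-1}\le P(k_{i+1})\sum_{j\le i}2^{-j}+2^{-i-1}\le P(k_{i+1})\sum_{j\le i+1}2^{-j}.
\]
By the claim, the right side of \eqref{eq:phase} is at most $2P(k_{i+1})\le2\exp(2)$. Now fix $j$. Every $n\ge n_{k_j}$ lies in $[n_{k_i},n_{k_{i+1}}]$ for some $i\ge j$, and then $q_jM_j(Z\upharpoonright n)\le N_i(Z\upharpoonright n)\le2\exp(2)$. So $M_j$ does not succeed on $Z$.
\end{proof}

\section{Two sources of guessers}\label{sec:verify}

In both cases below the guesser waits for the diagonal computation $\varphi_t(t)$ to halt. In the first it uses the output, in the second the running time.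

\subsection{Guessing the list}

\begin{proof}[Proof of Theorem~\ref{thm:dnc}]
Suppose that $A$ computes no computably bounded DNC function. By Proposition~\ref{prop:coding} it suffices to prove (G). Let $(\mathcal S_t)_t$ be an $A$-computable sequence of $t$-lists and let $f(t)$ be the code of $\mathcal S_t$. For each $t$ there are finitely many $t$-lists, and the largest code $h(t)$ of one is computable from $t$; so $f\le h$. If $f(t)=\varphi_t(t)$ held for only finitely many $t$, then replacing $f(t)$ by $f(t)+1$ at these $t$ would give an $A$-computable DNC function bounded by $h+1$. Hence $f(t)=\varphi_t(t)$ for infinitely many $t$.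

If $\varphi_t(t)$ converges to the code of a $t$-list, let $c(t)$ be the labeling that Lemma~\ref{lem:greedy} computes from this list; otherwise let $c(t)\uparrow$. Then $c$ is partial computable and $c(t)$ hits $\mathcal S_t$ whenever $f(t)=\varphi_t(t)$, so $c$ is a guesser. The last sentence of the theorem follows, since a set that is not of DNC degree computes no DNC function at all.
\end{proof}

\subsection{Hitting most lists at once}

An ML-random $A$ computes a computably bounded DNC function (Section~\ref{sec:obs}), so the argument above is not available. Instead we choose one labeling that hits the lists produced by most oracles, as in the third case of Section~\ref{sec:block}.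

\begin{lemma}\label{lem:prob}
Let $C$ be a class of sets and $X\mapsto\mathcal S^X$ a map from $C$ to $t$-lists, such that membership of $X$ in $C$ and the list $\mathcal S^X$ depend only on $X\upharpoonright s$ for some $s$. Then there is a $t$-labeling $c$ with $\mu\{X\in C:c\text{ does not hit }\mathcal S^X\}\le2^{-t}$.
\end{lemma}

\begin{proof}
Write $m=m_t$ and $n=n_t$. Choose a partial function $c$ at random: independently for each $Y\in\{0,1\}^m$, give $Y$ the label $\ell$ with probability $\pi=2^{-t-3}/(t+1)$ for each $\ell\le t$, and no label with the remaining probability $1-2^{-t-3}$. We use Markov's inequality twice: a nonnegative random variable with mean at most $E$ exceeds $aE$ with probability at most $1/a$.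

The mean of $|\mathrm{dom}\,c|$ is $2^{m-t-3}$, so $|\mathrm{dom}\,c|>2^{m-t-2}$ with probability at most $\frac12$.

Fix $X\in C$, a set $S\in\mathcal S^X$ and $\ell\le t$. We have $\pi\ge2^{-2t-3}$ and $|S|\ge2^{m-t-1}$, so $\pi|S|\ge2^{m-3t-4}=2^{n+2t+6}$. Moreover $2^{n+2t+6}\ge64(n+2t+1)\ge n+3t+2$, because $2^x\ge x+1$ for $x\in\mathbb N$. The probability that no string in $S$ has label $\ell$ is therefore
\[
(1-\pi)^{|S|}\le\exp(-\pi|S|)\le2^{-\pi|S|}\le2^{-(n+3t+2)}.
\]
By \eqref{eq:pairs} there are at most $2^{n+2t}$ pairs $(S,\ell)$, so $c$ fails to hit $\mathcal S^X$ with probability at most $2^{-t-2}$. The random variable $\beta(c)=\mu\{X\in C:c\text{ does not hit }\mathcal S^X\}$ is a sum over the strings $\tau$ of length $s$ with $[\tau]\subseteq C$, where $\tau$ contributes $2^{-s}$ if $c$ fails for the list determined by $\tau$. So its mean is at most $2^{-t-2}$, and $\beta(c)>2^{-t}$ with probability at most $\frac14$. Since $\frac12+\frac14<1$, some $c$ has $|\mathrm{dom}\,c|\le2^{m-t-2}$ and $\beta(c)\le2^{-t}$.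
\end{proof}

\begin{lemma}\label{lem:random}
If $A$ is ML-random and $A\not\ge_T\emptyset'$, then $A$ has property \textup{(G)}.
\end{lemma}

\begin{proof}
Let $(\mathcal S_t)_t$ be an $A$-computable sequence of $t$-lists, say $\mathcal S_t=\Gamma^A(t)$ for a Turing functional $\Gamma$. On other oracles $\Gamma^X(t)$ may diverge or output something that is not a list, so we cut the computations off. Write $\Gamma^X(t)[s]\downarrow$ if $\Gamma^X(t)$ halts within $s$ steps and outputs a $t$-list; by the usual convention such a computation queries only $X\upharpoonright s$. For $t\in\emptyset'$ let $s_t$ be the number of steps in which $\varphi_t(t)$ halts, and let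
\[
C_t=\{X:\Gamma^X(t)[s_t]\downarrow\},\qquad\mathrm{Bad}_t(c)=\{X\in C_t:c\text{ does not hit }\Gamma^X(t)\}.
\]
Both classes are unions of classes $[\tau]$ with $|\tau|=s_t$, and from $t$, $s_t$ and $c$ one computes the finite sets of these $\tau$, hence also the rational number $\mu(\mathrm{Bad}_t(c))$.

For $t\in\emptyset'$ let $c(t)$ be the $t$-labeling of least code with $\mu(\mathrm{Bad}_t(c(t)))\le2^{-t}$, which exists by Lemma~\ref{lem:prob}; for $t\notin\emptyset'$ let $c(t)\uparrow$. The function $c$ is partial computable: wait for $\varphi_t(t)$ to halt, then search.

\emph{Randomness: $A\in\mathrm{Bad}_t(c(t))$ for only finitely many $t\in\emptyset'$.} The classes $V_i=\bigcup\{\mathrm{Bad}_t(c(t)):t>i,\ t\in\emptyset'\}$ are uniformly $\Sigma^0_1$, and $\mu(V_i)\le\sum_{t>i}2^{-t}=2^{-i}$. A set that lies in infinitely many of the classes $\mathrm{Bad}_t(c(t))$ lies in every $V_i$ and is not ML-random.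

\emph{Incompleteness: $A\in C_t$ for infinitely many $t\in\emptyset'$.} Let $g(t)$ be the least $s$ with $\Gamma^A(t)[s]\downarrow$. The function $g$ is total and $A$-computable, and for $t\in\emptyset'$ we have $A\in C_t$ if and only if $g(t)\le s_t$. If $A\in C_t$ for only finitely many $t\in\emptyset'$, then $s_t<g(t)$ for all but finitely many $t\in\emptyset'$. So for all but finitely many $t$, we have $t\in\emptyset'$ if and only if $\varphi_t(t)$ halts within $g(t)$ steps, and $\emptyset'\le_TA$, contrary to the hypothesis.

Hence $A\in C_t\setminus\mathrm{Bad}_t(c(t))$ for infinitely many $t\in\emptyset'$, and for these $t$ the labeling $c(t)$ hits $\Gamma^A(t)=\mathcal S_t$.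
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Lemma~\ref{lem:random} with Proposition~\ref{prop:coding}.
\end{proof}

\section{The classification and further consequences}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(ii)$\Rightarrow$(i) is Theorem~\ref{thm:main}, and (i)$\Rightarrow$(iii) is (F3). For (iii)$\Rightarrow$(ii), let $f(n)=1$ if $\varphi_n(n)\downarrow=0$ and $f(n)=0$ otherwise. This is a $\{0,1\}$-valued DNC function computable from $\emptyset'$, so every $A\ge_T\emptyset'$ is of PA degree.
\end{proof}

The equivalence of (i) and (ii) does not depend on (F3), since Section~\ref{sec:obs} shows directly that no set above $\emptyset'$ is a base. The implication (ii)$\Rightarrow$(iii) reproves Stephan's theorem that an ML-random set of PA degree computes $\emptyset'$.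

A set $A$ is \emph{low} if its jump $A'$, the halting problem relative to $A$, is computable from $\emptyset'$. A low set is $\Delta^0_2$, since $A\le_TA'$. It does not compute $\emptyset'$, since otherwise $\emptyset''\le_TA'\le_T\emptyset'$. The Low Basis Theorem (Jockusch--Soare) states that every nonempty $\Pi^0_1$ class has a low member.

\begin{corollary}\label{cor:exist}
\begin{enumerate}
\item[(a)] There is a low ML-random base for CR. In particular, there is a $\Delta^0_2$ base for CR of DNC degree.
\item[(b)] Almost every set is a base for CR.
\item[(c)] Every set computable from an ML-random set $A\not\ge_T\emptyset'$ is a base for CR.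
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Let $(V_i)$ be a universal Martin-L\"of test, that is, a test whose intersection contains every set that is not ML-random. The complement of $V_1$ is a $\Pi^0_1$ class of measure at least $\frac12$ that consists of ML-random sets. A low member is a base by Theorem~\ref{thm:main}, and it is of DNC degree by Section~\ref{sec:obs}.

(b) The sets that are not ML-random and the sets that compute $\emptyset'$ form null classes. Theorem~\ref{thm:main} applies to all other sets.

(c) The bases are closed downward under $\le_T$: if $B\le_TA\le_TZ$ and $Z$ is computably random relative to $A$, then $Z$ computes $B$, and every $B$-computable martingale is $A$-computable and so fails on $Z$.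
\end{proof}

By (a), the condition in (F2) is sufficient but not necessary for a $\Delta^0_2$ set to be a base. Randomness cannot simply be dropped from Theorem~\ref{thm:main}: the $\{0,1\}$-valued DNC functions form a nonempty $\Pi^0_1$ class, and a low member does not compute $\emptyset'$, has PA degree, and is not a base by (F3).

We do not settle whether every set that is not of PA degree, random or not, is a base for CR. Theorem~\ref{thm:class} gives a positive answer within the ML-random sets, and Theorem~\ref{thm:dnc} gives one for the sets that compute no computably bounded DNC function.

\begin{thebibliography}{9}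
\bibitem{oq} \emph{Randomness and computability: open questions}, \texttt{https://typeset.io/pdf/\allowbreak randomness-and-\allowbreak computability-\allowbreak open-questions-\allowbreak 59uduivvw8.pdf}.
\end{thebibliography}
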